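# Finite coverings, faithfully flat algebras, and regularity

All rings are commutative with $1$. For a prime $q$ of a ring $R$, $\kappa(q)$ denotes its residue field. A Noetherian ring $R$ is *regular* if every local ring $R_q$ is regular, that is, if the maximal ideal of $R_q$ can be generated by $\dim R_q$ elements.

## 1. A cusp, a cone, and faithfully flat overrings

Let $k$ be a field, $R=k[t^2,t^3]$ and $S=k[t]$. The map $\operatorname{Spec}S\to\operatorname{Spec}R$ is finite and surjective, and $S$ is not flat over $R$. Can $S$ be mapped further, by an $R$-algebra map $S\to T$, so that $T$ is faithfully flat over $R$?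

No. In $T$ we would have $t^3=t\cdot t^2\in t^2T$. A faithfully flat algebra satisfies $IT\cap R=I$ for every ideal $I$ of $R$, so $t^3\in t^2R$, that is, $t\in R$. This is false.

This argument uses only ideals: an element of $R$ entered $IS$ without being in $I$. Here is a case where ideals show nothing. Let
$$A=k[s^2,st,t^2]\subset D=k[s,t].$$
As an $A$-module, $D$ is the direct sum of $A$ (the polynomials with only even-degree terms) and the polynomials with only odd-degree terms. So $ID\cap A=I$ for every ideal $I$ of $A$. Is there nevertheless no map $D\to T$ with $T$ faithfully flat over $A$?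

Suppose there is one, and look at syzygies of the pair $(s^2,st)$. If $f,g\in A$ satisfy $fs^2+g\,st=0$, then $fs+gt=0$ in $D$, so $f=th$ and $g=-sh$ with $h\in D$. Since $th$ has only even-degree terms, $h$ has only odd-degree terms, so $h=sh_1+th_2$ with $h_1,h_2\in A$. The syzygies over $A$ are therefore generated by $(st,-s^2)$ and $(t^2,-st)$. Flatness of $T$ says that the same two pairs generate the syzygies over $T$. But in $T$ there is the syzygy $(t,-s)$, because $t\cdot s^2-s\cdot st=0$. So there are $p,r\in T$ with
$$t=p\,st+r\,t^2=te,\qquad s=p\,s^2+r\,st=se,\qquad e=ps+rt .$$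
Put $\mathfrak m=(s^2,st,t^2)A$. Then $e^2\in\mathfrak mT$, and $s=se=se^2\in\mathfrak mT$. Hence $s^2\in\mathfrak m^2T\cap A=\mathfrak m^2$. This is false, since the nonzero elements of $\mathfrak m^2$ have only terms of degree at least $4$ in $s,t$. So again no $T$ exists.

Over a regular ring of dimension one, the outcome is the opposite. Let $R$ be a Dedekind domain and $\operatorname{Spec}S\to\operatorname{Spec}R$ finite and surjective. Choose a prime $P$ of $S$ over $0$ and put $T=S/P$. It is a domain containing $R$, hence torsion-free and flat. It is finite over $R$, so $\operatorname{Spec}T\to\operatorname{Spec}R$ is surjective and $T$ is faithfully flat. Note that $S$ itself need not be flat: take $S=k[x]\times k$ over $k[x]$, with $x\mapsto 0$ in the second factor.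

In both singular examples some finite covering refuses to map to a faithfully flat algebra. Must every singularity be detected in this way?

## 2. Coverings for the fpqc topology, and three statements

**Definition (finite covering).** A *finite covering* of $\operatorname{Spec}R$ is a finite surjective morphism $\operatorname{Spec}S\to\operatorname{Spec}R$.

**Definition (covering for the fpqc topology).** The fpqc pretopology on affine schemes has as coverings the faithfully flat morphisms $\operatorname{Spec}T\to\operatorname{Spec}R$; the fpqc topology is the Grothendieck topology that it generates. Thus $\operatorname{Spec}S\to\operatorname{Spec}R$ is a covering for the fpqc topology if and only if there are a faithfully flat $R$-algebra $T$ and an $R$-algebra map $S\to T$.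

By Section 1, $\operatorname{Spec}(k[x]\times k)\to\operatorname{Spec}k[x]$ is such a covering although it is not flat, and neither $k[t]$ over $k[t^2,t^3]$ nor $D$ over $A$ gives one.

The problem comes from the slides "On the canonical, fpqc and finite topologies: classical questions, new answers". The *canonical* topology on affine schemes is the finest one in which all representable presheaves are sheaves. A Noetherian affine scheme is called a *splinter* if its finite coverings are coverings for the canonical topology; for reduced $R$ this means that every finite injective ring map $R\to S$ splits as a map of $R$-modules. By analogy, a Noetherian $\operatorname{Spec}R$ is called an *fpqc analog of a splinter* if every finite covering is a covering for the fpqc topology. The conjecture is that only regular schemes have this property. It is true.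

**Theorem A.** Let $R$ be Noetherian. If every finite covering of $\operatorname{Spec}R$ is a covering for the fpqc topology, then $R$ is regular.

**Theorem B.** Let $R$ be Noetherian and $q$ a prime such that $R_q$ is not regular. Put $n=\dim_{\kappa(q)}qR_q/q^2R_q$ and $N=5n-1$. There is a finite covering $\operatorname{Spec}S\to\operatorname{Spec}R$ (explicit, built from square roots) with the following property. For every $S$-module $M$ with $M_q\ne qM_q$ and every integer $j\ge0$ there is an $i$ with $2j-N\le i\le 2j$ and $\operatorname{Tor}^R_i(M,\kappa(q))\neq0$. In particular $M_q$ has infinite flat dimension over $R_q$.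

**Corollary C.** For a Noetherian ring $R$ the following are equivalent:

1. $R$ is regular;
2. every finite covering of $\operatorname{Spec}R$ is a covering for the fpqc topology;
3. for every finite covering $\operatorname{Spec}S\to\operatorname{Spec}R$ and every prime $q$ of $R$ there is an $S$-module $M$ with $M_q\neq qM_q$ and $\operatorname{Tor}_i^R(M,\kappa(q))=0$ for $i\gg0$.

**Theorem B implies Theorem A.** Suppose $R_q$ is not regular and let $S$ be as in Theorem B. If $\operatorname{Spec}S\to\operatorname{Spec}R$ were a covering for the fpqc topology, there would be an $R$-algebra map $S\to T$ with $T$ faithfully flat over $R$. Then $T_q\neq qT_q$ and $\operatorname{Tor}^R_i(T,\kappa(q))=0$ for all $i>0$. Theorem B with $M=T$ and $2j>N$ contradicts this. $\square$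

The slides' problem comes with two known results: (i) the conjecture holds when $R$ is $F$-finite of characteristic $p>0$; (ii) regularity descends along coverings for the fpqc topology between Noetherian affine schemes. The second one settles the cone of Section 1 at once, since $D$ is regular. For a general $R$ we have no regular finite covering at hand, and no Frobenius. We use neither result.

## 3. What flatness keeps, and what a finite covering cannot kill

We need a uniform measure of non-regularity to play against flatness.

**Recall (Koszul complex).** For elements $x_1,\dots,x_n$ of a ring $A$, $K(x;A)$ is the exterior algebra over $A$ on $X_1,\dots,X_n$, placed in degree one, with the differential satisfying $dX_i=x_i$ and $d(\zeta\eta)=d\zeta\,\eta+(-1)^{|\zeta|}\zeta\,d\eta$. For an $A$-module $M$ put $K(x;M)=K(x;A)\otimes_AM$. Then $H_0(K(x;M))=M/(x)M$. Also $x_iH(K(x;A))=0$, since $d(X_i\zeta)=x_i\zeta$ for a cycle $\zeta$. If $A$ is Noetherian local with the $x_i$ in the maximal ideal and $H_1(K(x;A))=0$, then $x_1,\dots,x_n$ is a regular sequence.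

Let $A$ be Noetherian local with maximal ideal $\mathfrak m$, residue field $k$, and $x_1,\dots,x_n$ minimal generators of $\mathfrak m$. If $H_1(K(x;A))=0$, the $x_i$ form a regular sequence, so $\dim A\ge n$ and $A$ is regular. So for non-regular $A$ there is a cycle $h=\sum u_iX_i$, that is, a relation $\sum u_ix_i=0$, with $[h]\neq0$ in $H_1(K(x;A))$. This is our witness.

**What flatness keeps.** If $T$ is faithfully flat over $A$, then $H_1(K(x;T))=H_1(K(x;A))\otimes_AT$. The class $[h]$ spans a copy of $k$ in $H_1(K(x;A))$, so $T/\mathfrak mT$ embeds in $H_1(K(x;T))$ with $1\mapsto[h]$. Hence $[h]\ne0$ in $H_1(K(x;T))$.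

**The natural first attempt.** Look for a finite covering $S$ such that $h$ becomes a boundary in $K(x;S)$. Then $h$ would be a boundary in $K(x;T)$ for every $S\to T$, and we would be done. It fails already for the cone in characteristic $0$.

Keep $A=k[s^2,st,t^2]\subset D=k[s,t]$, now with $\operatorname{char}k=0$, and $\mathfrak m=(s^2,st,t^2)$; a subscript $\mathfrak m$ means inverting $A\setminus\mathfrak m$. Put $x_1=s^2$, $x_2=t^2$, $x_3=st$ and
$$h=x_2X_1-x_3X_3,\qquad dh=t^2s^2-(st)^2=0. \tag{1}$$

*$h$ is not a boundary in $K(x;D_{\mathfrak m})$.* Suppose $h=d(pX_1X_2+rX_1X_3+vX_2X_3)$. Comparing coefficients of $X_1$ and $X_2$,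
$$-p\,t^2-r\,st=t^2,\qquad p\,s^2-v\,st=0 .$$
Read these modulo $(s,t)^3$. The first says that $p$ has constant term $-1$, the second that it has constant term $0$.

*$h$ is not a boundary in $K(x;S_{\mathfrak m})$ for any finite covering $S$ of $A$.* The ring $S\otimes_AD$ is finite over $D$ and surjective on spectra. Choose a prime of it over $0\subset D$ and let $E$ be the quotient, a domain finite over $D$ and containing it. Let $r$ be the degree of the extension of fraction fields. As $D$ is integrally closed, the trace maps $E$ to $D$, and $\frac1r\operatorname{Tr}$ is a $D$-linear retraction of $D\to E$. So $K(x;D_{\mathfrak m})\to K(x;E_{\mathfrak m})$ is a split injection of complexes and is injective on homology. Hence $[h]\neq0$ in $H_1(K(x;E_{\mathfrak m}))$. Since $S_{\mathfrak m}$ maps to $E_{\mathfrak m}$, also $[h]\ne0$ in $H_1(K(x;S_{\mathfrak m}))$.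

So the first attempt stops here: over this $A$ no finite covering kills $h$ in the Koszul complex on $x$.

## 4. Passing to a Koszul complex on square roots

Look again at the cone, but use the Koszul complex $K(s,t;D)$, with basis elements $e_s,e_t$ and $de_s=s$, $de_t=t$. There is a map of DG algebras
$$K(x;A)\to K(s,t;D),\qquad X_1\mapsto s\,e_s,\quad X_2\mapsto t\,e_t,\quad X_3\mapsto s\,e_t,$$
compatible with $d$ because $s\cdot s=x_1$, $t\cdot t=x_2$, $s\cdot t=x_3$. The image of $h$ is
$$t^2s\,e_s-st\,s\,e_t=-st\,(s\,e_t-t\,e_s)=d(-st\,e_se_t).$$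
So $h$ does die, in a Koszul complex on *more divisible* elements. By itself this contradicts nothing: that $h$ survives in $K(x;T)$ does not prevent it from dying in $K(s,t;T)$. To extract a contradiction we use higher degrees. If $h$ becomes a boundary $dy$, the map extends to the larger complex obtained from $K(x;A)$ by adjoining a divided power variable $Y$ with $dY=h$, via $Y\mapsto y$. Now $Y,Y^{(2)},Y^{(3)},\dots$ give nonzero classes in $\operatorname{Tor}^A(k,k)$ in the unbounded degrees $2,4,6,\dots$, while a Koszul complex is bounded. If $M$ is an $S$-module with $\operatorname{Tor}_i^A(M,k)=0$ for large $i$, then a Koszul complex with coefficients in $M$ has no room for these classes.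

**The case of one variable.** Let $A=k[x]/(x^2)$, so $n=1$, $x_1=u_1=x$ and $h=xX$. It is a cycle, and not a boundary since $K_2=0$. Try first to adjoin square roots $a^2=x$ (for $u_1$) and $b^2=x$ (for $x_1$). The algebra $A[a,b]/(a^2-x,b^2-x)$ is free over $A$ with basis $1,a,b,ab$. So it is a covering for the fpqc topology, and square roots of $u_1,x_1$ alone cannot suffice. We must also use $u_1x_1=0$, that is, $(ab)^2=0$. Factor $ab$: adjoin $\alpha,\beta$ with
$$\alpha\beta=ab,\qquad \alpha^2=\beta^2=0 .$$
In the Koszul complex on $a,b,\alpha,\beta$ put $y=a\alpha\,e_\beta e_b$. Then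
$$dy=a\alpha(\beta e_b-b\,e_\beta)=a(\alpha\beta)e_b-\alpha(ab)e_\beta=a^2b\,e_b-\alpha^2\beta\,e_\beta=x\,b\,e_b ,$$
which is the image of $h=xX$ under $X\mapsto b\,e_b$. So $h$ has died. For several variables $\sum u_ix_i=0$ has several terms, and the factorization is done through the partial sums: we adjoin $z_j$ with $z_j^2=\sum_{i\le j}u_ix_i$ and write $u_ix_i=z_i^2-z_{i-1}^2=(z_i-z_{i-1})(z_i+z_{i-1})$.

## 5. The covering

Fix $R$ and $q$ as in Theorem B. Write $A=R_q$, $\mathfrak m=qA$, $k=\kappa(q)$.

**Step 1. Elements of $R$ carrying the relation.** *Purpose: a covering of all of $\operatorname{Spec}R$ needs the relation $\sum u_ix_i=0$ to hold in $R$, not only in $A$.*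

Choose $x_1,\dots,x_n\in q$ whose images minimally generate $\mathfrak m$. Here $n\ge1$, since a local ring with $\mathfrak m=0$ is a field, hence regular. Put $K=K(x;A)$. By Section 3 there is a cycle $h=\sum u_iX_i$, $u_i\in A$, with $[h]\neq0$ in $H_1(K)$. Since the $x_i$ are minimal generators and $\sum u_ix_i=0$, all $u_i\in\mathfrak m$. Multiplying $h$ by a unit of $A$ changes none of this, so after clearing denominators the $u_i$ are images of elements of $q$, again written $u_i$. Then $\sum u_ix_i\in R$ maps to $0$ in $A$, so some $e\in R\setminus q$ kills it. Replacing $u_i$ by $eu_i$ gives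
$$u_i,x_i\in q,\qquad \sum_{i=1}^nu_ix_i=0\ \text{ in }R,\qquad [h]=\Big[\sum u_iX_i\Big]\ne0\ \text{ in }H_1(K). \tag{2}$$

**Step 2. The algebra $S$.** *Purpose: define the covering and check that it is one.*

Let $S$ be the $R$-algebra generated by $a_i,b_i,\alpha_i,\beta_i$ $(1\le i\le n)$ and $z_0,\dots,z_n$ with relations
$$a_i^2=u_i,\quad b_i^2=x_i,\quad z_0=z_n=0,\quad \alpha_i^2=z_i-z_{i-1},\quad \beta_i^2=z_i+z_{i-1},\quad \alpha_i\beta_i=a_ib_i. \tag{3}$$
For $n=1$ and $A=k[x]/(x^2)$ this is the algebra of Section 4.

*Finite.* In $S$ we have $z_i^2-z_{i-1}^2=\alpha_i^2\beta_i^2=a_i^2b_i^2=u_ix_i$, so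
$$z_j^2=\sum_{i\le j}u_ix_i . \tag{4}$$
Thus the $a_i,b_i,z_j$ are integral over $R$. The $\alpha_i,\beta_i$ are integral over $R[z_0,\dots,z_n]$, hence over $R$. So $S$ is a finite $R$-module.

*Surjective.* Let $\mathfrak p$ be a prime of $R$ and $\Omega$ an algebraic closure of $\kappa(\mathfrak p)$. Choose in $\Omega$ square roots $a_i,b_i$ of $u_i,x_i$. Choose $z_j$ with $z_j^2=\sum_{i\le j}u_ix_i$, taking $z_0=0$ and $z_n=0$; the latter is allowed because $\sum_{i\le n}u_ix_i=0$. Choose square roots $\alpha_i,\beta_i$ of $z_i-z_{i-1}$ and $z_i+z_{i-1}$. Then $(\alpha_i\beta_i)^2=z_i^2-z_{i-1}^2=u_ix_i=(a_ib_i)^2$, so $\alpha_i\beta_i=\pm a_ib_i$. Replacing $\beta_i$ by $-\beta_i$ if necessary, $\alpha_i\beta_i=a_ib_i$. This defines an $R$-algebra map $S\to\Omega$ whose kernel lies over $\mathfrak p$.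

**Step 3. The ideal $J$.** *Purpose: compare the ideal of square roots with $\mathfrak m$.*

Put $S'=S\otimes_RA$. Let $c$ be the family of the $4n+(n-1)=N$ elements $a_i,b_i,\alpha_i,\beta_i$ $(1\le i\le n)$, $z_1,\dots,z_{n-1}$, and let $J=(c)S'$. Then
$$\mathfrak mS'\subseteq J,\qquad J^r\subseteq\mathfrak mS'\ \text{ for some } r. \tag{5}$$
The first inclusion holds because $x_i=b_i^2$. For the second, $a_i^2,b_i^2$ lie in $\mathfrak mS'$, and so do the $z_j^2$ by (4). So the $a_i,b_i,z_j$ are nilpotent modulo $\mathfrak mS'$. Then $\alpha_i^2$ and $\beta_i^2$, being combinations of the $z_j$, are nilpotent modulo $\mathfrak mS'$, hence so are $\alpha_i,\beta_i$. An ideal with finitely many generators, all nilpotent modulo $\mathfrak mS'$, has a power inside $\mathfrak mS'$.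

## 6. A symmetric pairing and a telescoping sum

Let $\mathbb K=K(c;S')$, with a degree-one basis element $e_\gamma$ for each member $\gamma$ of $c$ and $de_\gamma=\gamma$. Put $B_1=d(\mathbb K_2)\subseteq\mathbb K_1$. Note that $d(\mathbb K_1)=J$.

**Step 4. The pairing.** *Purpose: compute in $\mathbb K_1/B_1$ without writing long explicit boundaries.*

For $r,s\in J$ choose $\rho,\sigma\in\mathbb K_1$ with $d\rho=r$, $d\sigma=s$ and set
$$r*s=\text{class of }r\sigma\text{ in }\mathbb K_1/B_1 .$$

*Well defined.* Two choices of $\sigma$ differ by a cycle $\eta\in\mathbb K_1$, and $d(\rho\eta)=r\eta-\rho\,d\eta=r\eta$, so $r\eta\in B_1$.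

*Bilinear.* Biadditivity is clear, and $t(r*s)=(tr)*s=r*(ts)$ for $t\in S'$, because $t\sigma$ lifts $ts$.

*Symmetric.* $d(\rho\sigma)=r\sigma-s\rho$, so $r*s=s*r$.

Consequently, for $r,s\in J$,
$$(rs)*(rs)=rs\,(r*s)=r^2*s^2 . \tag{6}$$
Indeed, in $(rs)*(rs)$ pull the factor $s$ out of the first argument and $r$ out of the second, leaving $r*s$. In $r^2*s^2$ pull out $r$ from the first and $s$ from the second.

**Step 5. The key identity.** *Purpose: show that the relation $h$ becomes a boundary.*

**Claim.** $\sum_iu_i\,b_ie_{b_i}\in B_1$.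

*Proof.* Since $d(b_ie_{b_i})=b_i^2=x_i$, the class of the sum is $\sum_iu_i*x_i$. Using (3), and (6) twice,
$$\sum_iu_i*x_i=\sum_ia_i^2*b_i^2=\sum_i(a_ib_i)*(a_ib_i)=\sum_i(\alpha_i\beta_i)*(\alpha_i\beta_i)=\sum_i\alpha_i^2*\beta_i^2 .$$
Now $\alpha_i^2*\beta_i^2=(z_i-z_{i-1})*(z_i+z_{i-1})=z_i*z_i-z_{i-1}*z_{i-1}$, the cross terms $z_i*z_{i-1}$ and $z_{i-1}*z_i$ canceling by symmetry. The sum telescopes to $z_n*z_n-z_0*z_0=0$. $\square$

This shows the role of each group of variables. The pair $\alpha_i,\beta_i$ lets (6) be read backwards, and the $z_j$ make the result telescope.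

Fix $y\in\mathbb K_2$ with
$$dy=\sum_iu_i\,b_ie_{b_i}. \tag{7}$$

## 7. Divided powers of $y$ and the chain map $L\to\mathbb K$

**Step 6. The complex $L$.** *Purpose: give $h$ a formal bounding element $Y$, with all its divided powers.*

Let $L=\bigoplus_{l\ge0}K\,Y^{(l)}$, where $Y^{(l)}$ has degree $2l$, $Y^{(0)}=1$, $Y^{(-1)}=0$, and
$$d(\kappa Y^{(l)})=d\kappa\,Y^{(l)}+(-1)^{|\kappa|}\kappa h\,Y^{(l-1)} .$$
Since $dh=0$ we have $d(\kappa h)=d\kappa\,h$. So in $d^2(\kappa Y^{(l)})$ the coefficient of $Y^{(l-1)}$ is $(-1)^{|\kappa|-1}d\kappa\,h+(-1)^{|\kappa|}d\kappa\,h=0$, and the coefficient of $Y^{(l-2)}$ is $-\kappa h^2=0$. Thus $L$ is a complex of free $A$-modules.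

*Example.* For $A=k[x]/(x^2)$ and $h=xX$, $L$ has basis $Y^{(l)}$ in degree $2l$ and $XY^{(l)}$ in degree $2l+1$, with $d(XY^{(l)})=xY^{(l)}$ and $d(Y^{(l)})=xXY^{(l-1)}$. This is the periodic free resolution of $k$, with every differential multiplication by $x$.

**Step 7. The map $\varphi\colon L\to\mathbb K$.** *Purpose: turn the key identity into a map of complexes.*

Since $(b_ie_{b_i})^2=0$ and $d(b_ie_{b_i})=x_i$, the rule $X_i\mapsto b_ie_{b_i}$ defines a map of DG $A$-algebras $\varphi\colon K\to\mathbb K$, and $\varphi(h)=dy$ by (7). We need elements $y^{(l)}\in\mathbb K_{2l}$ with $y^{(0)}=1$ and $dy^{(l)}=dy\cdot y^{(l-1)}$; dividing $y^l$ by $l!$ is not allowed. Write $y=\sum_\nu w_\nu$ with $w_\nu=t_\nu e_\gamma e_{\gamma'}$, $t_\nu\in S'$, one term for each pair of basis elements. The $w_\nu$ have even degree and commute. Let $y^{(l)}$ be their $l$-th elementary symmetric polynomial. Now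
$$dw_\nu\cdot w_\nu=t_\nu^2(\gamma e_{\gamma'}-\gamma'e_\gamma)\,e_\gamma e_{\gamma'}=0 .$$
Therefore
$$dy^{(l)}=\sum_\nu dw_\nu\sum_{|I|=l-1,\ \nu\notin I}\ \prod_{\mu\in I}w_\mu=\sum_\nu dw_\nu\sum_{|I|=l-1}\ \prod_{\mu\in I}w_\mu=dy\cdot y^{(l-1)},$$
where the middle equality holds because the added terms, with $\nu\in I$, contain $dw_\nu\cdot w_\nu=0$. Put $\varphi(\kappa Y^{(l)})=\varphi(\kappa)\,y^{(l)}$. Then
$$d\varphi(\kappa Y^{(l)})=\varphi(d\kappa)\,y^{(l)}+(-1)^{|\kappa|}\varphi(\kappa)\,dy\,y^{(l-1)}=\varphi\big(d\kappa\,Y^{(l)}+(-1)^{|\kappa|}\kappa hY^{(l-1)}\big).$$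
So $\varphi\colon L\to\mathbb K$ is a chain map of complexes of $A$-modules with $\varphi(1)=1$.

Of course $y^{(l)}=0$ once $2l>N$, since $\mathbb K$ ends in degree $N$. This does no harm: what we need is that $\varphi$ is a chain map defined on all of $L$.

## 8. Tate's resolution and a derivation that lowers $Y^{(l)}$

**Recall (adjoining a variable).** Let $F$ be a DG algebra in degrees $\ge0$ that is strictly graded-commutative: $fg=(-1)^{|f||g|}gf$, and $f^2=0$ for $f$ of odd degree. Let $v\in F$ be a cycle of degree $m-1\ge1$. If $m$ is even, let $F\langle Z\rangle=\bigoplus_{l\ge0}FZ^{(l)}$ with $Z^{(a)}Z^{(b)}=\binom{a+b}{a}Z^{(a+b)}$ and $d(fZ^{(l)})=df\,Z^{(l)}+(-1)^{|f|}fv\,Z^{(l-1)}$; here $d^2=0$ because $dv=0$ and $v^2=0$, and the Leibniz rule for $Z^{(a)}Z^{(b)}$ is Pascal's rule. If $m$ is odd, let $F\langle Z\rangle=F\oplus FZ$ with $Z^2=0$ and $d(gZ)=dg\,Z+(-1)^{|g|}gv$; the Leibniz rule for $Z^2=0$ reads $vZ-Zv=0$, which holds since $v$ is even. In both cases $F\langle Z\rangle$ is again a strictly graded-commutative DG algebra. It agrees with $F$ in degrees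 $<m$, and in degree $m$ it equals $F_m\oplus F_0Z$. So $H_i$ is unchanged for $i<m-1$, and $H_{m-1}$ is divided by the $H_0(F)$-submodule generated by $[v]$.

Choose cycles $h_1=h,h_2,\dots,h_s\in K_1$ whose classes form a basis of the $k$-vector space $H_1(K)$ (recall $\mathfrak mH_1(K)=0$). Following Tate (*Homology of Noetherian rings and local rings*, 1957), adjoin to $K$ variables $Y_1=Y,Y_2,\dots,Y_s$ of degree $2$ with $dY_j=h_j$. This kills $H_1$. Then adjoin variables of degree $3$ to kill $H_2$, variables of degree $4$ to kill $H_3$, and so on. Finitely many are needed in each degree, because $A$ is Noetherian and each complex has finite rank in each degree. The result is a DG algebra $G\supseteq L$, a complex of free $A$-modules in degrees $\ge0$, with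
$$H_0(G)=A/(x)=k,\qquad H_i(G)=0\ (i>0).$$
Let $\varepsilon\colon G\to k$ be the augmentation; it is a quasi-isomorphism. We have $G_1=K_1$, $d(G_1)=\mathfrak m$, and $G_2=K_2\oplus\bigoplus_jAY_j$. For $A=k[x]/(x^2)$, $G=L$.

**Lemma.** For all $l\ge0$, $Y^{(l)}\otimes1$ is a cycle in $G\otimes_Ak$ with nonzero class in $H_{2l}(G\otimes_Ak)$.

It is a cycle because $dY^{(l)}=hY^{(l-1)}$ and $h\in\mathfrak mK_1$. For the non-vanishing we construct an $A$-linear map $\theta\colon G\to G$ of degree $-2$ that satisfies $\theta(gg')=\theta(g)g'+g\theta(g')$, commutes with $d$, and has $\theta(Y^{(l)})=Y^{(l-1)}$.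

**Step 8. Extending a derivation over one variable.** *Purpose: reduce the construction of $\theta$ to choosing one value per variable.*

Suppose $\theta$ is an $A$-linear derivation of degree $-2$ on $F$ commuting with $d$, and let $F\langle z\rangle$ be obtained by adjoining $z$ with $dz=v$. Let $w\in F$ have degree $|z|-2$. Define
$$\theta(fz^{(l)})=\theta(f)z^{(l)}+fw\,z^{(l-1)}\quad(z\text{ even}),\qquad \theta(f+gz)=\theta(f)+\theta(g)z+gw\quad(z\text{ odd}).$$

*This is a derivation.* For $z$ even, $w$ is even and commutes with everything. The Leibniz rule for $(fz^{(a)})(gz^{(b)})$ reduces to $z^{(a-1)}z^{(b)}+z^{(a)}z^{(b-1)}=\binom{a+b}{a}z^{(a+b-1)}$, which is Pascal's rule. For $z$ odd, $w$ is odd, and $\theta$ preserves parity. The case $f\cdot(gz)$ is immediate. For $(fz)\cdot g=(-1)^{|g|}fgz$,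
$$(\theta(f)z+fw)g+fz\,\theta(g)=(-1)^{|g|}\big(\theta(f)gz+fgw+f\theta(g)z\big)=\theta\big((-1)^{|g|}fgz\big).$$
For $(fz)(gz)=0$, the Leibniz expression is $(\theta(f)z+fw)gz+fz(\theta(g)z+gw)=(-1)^{|g|}fg(wz+zw)=0$.

*When it commutes with $d$.* Put $D=d\theta-\theta d$. Expanding both terms, the mixed products $\theta(g)\,dg'$ and $dg\,\theta(g')$ cancel, and
$$D(gg')=D(g)g'+(-1)^{|g|}gD(g').$$
By hypothesis $D=0$ on $F$, and $D(z)=dw-\theta(v)$. For $z$ even,
$$D(z^{(l)})=\big(dw\,z^{(l-1)}+wv\,z^{(l-2)}\big)-\big(\theta(v)z^{(l-1)}+vw\,z^{(l-2)}\big)=D(z)\,z^{(l-1)},$$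
since $w$ is even. So the extension commutes with $d$ as soon as
$$dw=\theta(v)=\theta(dz). \tag{8}$$

**Step 9. Choosing the values.** *Purpose: solve (8) for every variable of $G$, starting with $\theta(Y)=1$.*

On $K$ put $\theta=0$. For $z=Y_1=Y$ take $w=1$, and for $z=Y_j$, $j>1$, take $w=0$. Then (8) reads $0=\theta(h_j)$, which holds.

Now let $z$ be a variable of degree $\ge3$, and suppose $\theta$ is defined and commutes with $d$ on the subalgebra generated by the variables preceding $z$ (listed in order of non-decreasing degree). This subalgebra contains $dz$ and all of $G_{|z|-2}$. So it suffices to find $w\in G_{|z|-2}$ with $dw=\theta(dz)$.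

If $|z|\ge4$: $\theta(dz)$ has degree $|z|-3\ge1$ and $d\theta(dz)=\theta(d^2z)=0$. As $H_{|z|-3}(G)=0$, such a $w$ exists.

If $|z|=3$: write $dz=\sum_jr_jY_j+v$ with $r_j\in A$ and $v\in K_2$. Then $\theta(dz)=r_1\in A$. This has degree $0$, where the homology $H_0(G)=k$ does not vanish, so we need $r_1\in\mathfrak m$. From $0=d(dz)=\sum_jr_jh_j+dv$ we get $\sum_jr_j[h_j]=0$ in $H_1(K)$. The $[h_j]$ are a $k$-basis, so all $r_j\in\mathfrak m$. Write $r_1=\sum_ic_ix_i$ and take $w=\sum_ic_iX_i\in G_1$.

This constructs $\theta$ on $G$.

**Step 10. End of the proof of the Lemma.** *Purpose: push a bounding element down to degree one.*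

By construction $\theta(Y^{(l)})=Y^{(l-1)}$, so $\theta^l(Y^{(l)})=1$. Suppose $Y^{(l)}\otimes1=d\omega$ with $\omega\in G_{2l+1}\otimes_Ak$. Applying $\theta^l\otimes k$, which commutes with $d$, gives $1=d(\theta^l\omega)$ in $G_0\otimes_A k=k$, with $\theta^l\omega\in G_1\otimes_Ak$. But $d(X_i\otimes1)=x_i\otimes1=0$, so $d$ vanishes on $G_1\otimes_A k$. Contradiction. $\square$

## 9. Comparison in degree $2j$: proof of Theorem B

We use two standard facts. If $P$ is a bounded-below complex of free $A$-modules, then $-\otimes_AP$ preserves quasi-isomorphisms between bounded-below complexes. And $H_i(M\otimes_AG)=\operatorname{Tor}_i^A(M,k)$, because $G$ is a free resolution of $k$.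

**Step 11. Localization and an element outside $JM$.** *Purpose: find a map $k\to M/JM$ that is injective.*

Let $M$ be an $S$-module with $M_q\ne qM_q$. The module $\operatorname{Tor}_i^R(M,\kappa(q))$ is a $\kappa(q)$-vector space, so it equals its localization at $q$, which is $\operatorname{Tor}_i^A(M_q,k)$. We may therefore replace $M$ by the $S'$-module $M_q$. If $JM=M$, then $M=J^rM\subseteq\mathfrak mM$ by (5), a contradiction. Choose $\mu\in M\setminus JM$.

Put $V=K(c;M)=\mathbb K\otimes_{S'}M$ and $W=H_0(V)=M/JM$. By (5), $\mathfrak mM\subseteq JM$, so $W$ is a $k$-vector space. The map $\iota\colon k\to W$, $1\mapsto\bar\mu$, is injective.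

**Step 12. Two routes from $L$ to $W$.** *Purpose: compare $V$ with the class $Y^{(j)}$.*

Let $\psi\colon L\to V$ be $\ell\mapsto\varphi(\ell)\otimes\mu$, a chain map of complexes of $A$-modules. Let $V\to W$ be the projection $V_0=M\to M/JM$, zero in positive degrees; it is a chain map since $d(V_1)=JM$. The composites
$$L\xrightarrow{\ \psi\ }V\to W\qquad\text{and}\qquad L\xrightarrow{\ \varepsilon\ }k\xrightarrow{\ \iota\ }W$$
coincide: both vanish in positive degrees, and on $L_0=A$ both send $1$ to $\bar\mu$. Tensoring with $G$ over $A$ and taking homology in degree $2j$, the maps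
$$H_{2j}(L\otimes_AG)\to H_{2j}(V\otimes_AG)\to H_{2j}(W\otimes_AG),\qquad H_{2j}(L\otimes_AG)\xrightarrow{\varepsilon_*}H_{2j}(k\otimes_AG)\xrightarrow{\iota_*}H_{2j}(W\otimes_AG)$$
have the same composite.

**Step 13. This composite is nonzero.** *Purpose: conclude that $H_{2j}(V\otimes_AG)\ne0$ for every $j$.*

*$\iota_*$ is injective*, because $\iota$ is a split injection of $k$-vector spaces, hence of $A$-modules.

*$\varepsilon_*\neq0$.* It factors as
$$H_{2j}(L\otimes_AG)\to H_{2j}(G\otimes_AG)\xrightarrow{\ \varepsilon\otimes1\ }H_{2j}(k\otimes_AG).$$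
The second map is an isomorphism, since $\varepsilon\colon G\to k$ is a quasi-isomorphism and $G$ is bounded below and free. For the first map, apply $\varepsilon$ to the *second* factor. Since $L$ and $G$ are bounded below and free, the vertical maps in the commutative square
$$\begin{array}{ccc}H_{2j}(L\otimes_AG)&\to&H_{2j}(G\otimes_AG)\\ \downarrow\cong&&\downarrow\cong\\ H_{2j}(L\otimes_Ak)&\to&H_{2j}(G\otimes_Ak)\end{array}$$
are isomorphisms. In $L\otimes_Ak$ the element $Y^{(j)}\otimes1$ is a cycle, and by the Lemma its class goes to a nonzero class in $H_{2j}(G\otimes_Ak)$. So the bottom map is nonzero, hence so are the top map and $\varepsilon_*$.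

Thus $\iota_*\varepsilon_*\ne0$. As it factors through $H_{2j}(V\otimes_AG)$,
$$H_{2j}(V\otimes_AG)\neq0\qquad\text{for every }j\ge0. \tag{9}$$

**Step 14. Boundedness of $V$.** *Purpose: turn (9) into nonvanishing of $\operatorname{Tor}(M,k)$.*

$V$ lives in degrees $0\le p\le N$, and $V_p$ is a direct sum of $\binom Np$ copies of $M$. Let $F_p\subseteq V\otimes_AG$ be the subcomplex $\bigoplus_{p'\le p}V_{p'}\otimes_AG$. Then $F_p/F_{p-1}$ is, up to signs in the differential, $V_p\otimes_AG$ shifted by $p$, so
$$H_{2j}(F_p/F_{p-1})\cong H_{2j-p}(V_p\otimes_AG)\cong\operatorname{Tor}^A_{2j-p}(M,k)^{\binom Np}.$$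
If $\operatorname{Tor}^A_{2j-p}(M,k)=0$ for all $0\le p\le N$, the exact sequences $H_{2j}(F_{p-1})\to H_{2j}(F_p)\to H_{2j}(F_p/F_{p-1})$ give by induction $H_{2j}(F_p)=0$ for all $p\le N$. So $H_{2j}(V\otimes_AG)=0$, against (9). Hence for each $j\ge0$ some $\operatorname{Tor}^A_i(M,k)$ with $2j-N\le i\le2j$ is nonzero. Letting $j$ grow, the flat dimension of $M_q$ over $R_q$ is infinite. This proves Theorem B, and with it Theorem A. $\blacksquare$

For $A=k[x]/(x^2)$ we have $N=4$. If $M$ were flat over $A$ with $M\ne xM$, then $H_i(V\otimes_AG)=H_i(V\otimes_Ak)=0$ for $i>4$, while (9) with $j=3$ says $H_6(V\otimes_AG)\ne0$.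

## 10. Regular rings and big Cohen–Macaulay algebras: Corollary C

**(3)⇒(1).** If $R$ is not regular, some $R_q$ is not regular. For the covering $S$ of Theorem B, no $S$-module $M$ with $M_q\ne qM_q$ has $\operatorname{Tor}_i^R(M,\kappa(q))=0$ for $i\gg0$.

**(2)⇒(1)** is Theorem A.

**(1)⇒(3).** Take $M=S$. Since $q$ is in the image of $\operatorname{Spec}S$, $S\otimes_R\kappa(q)\neq0$, so $S_q\ne qS_q$. Since $R_q$ is regular, $\operatorname{Tor}_i^{R}(S,\kappa(q))=\operatorname{Tor}_i^{R_q}(S_q,\kappa(q))=0$ for $i>\dim R_q$.

**(1)⇒(2).** This direction is known and rests on the existence of big Cohen–Macaulay algebras. A *balanced big Cohen–Macaulay algebra* over a Noetherian local ring is an algebra $T$ with $T\neq\mathfrak nT$, $\mathfrak n$ the maximal ideal, on which every system of parameters is a regular sequence. For example, a regular local ring is one over itself. We quote that every complete local domain has one: Hochster–Huneke, *Infinite integral extensions and big Cohen–Macaulay algebras* (Ann. of Math. 1992), in equal characteristic; André, *La conjecture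 du facteur direct* (Publ. IHÉS 2018), in mixed characteristic.

**Step 15. Flatness over a regular local ring.** *Purpose: a balanced big Cohen–Macaulay algebra $T$ over a regular local ring $B$ is faithfully flat* (Hochster–Huneke, loc. cit., 6.7). Here is an argument. We show $\operatorname{Tor}_i^B(T,C)=0$ for all finitely generated $C$ and $i>0$, by descending induction on $i$; for $i>\dim B$ it holds since $B$ is regular. Suppose it holds for $i+1$, where $i\geq1$. Filtering $C$ with quotients of the form $B/P$, $P$ prime, we may take $C=B/P$. Let $g$ be the height of $P$. As $B$ is Cohen–Macaulay, $P$ contains a regular sequence $y_1,\dots,y_g$, which is part of a system of parameters. Then $P$ is minimal over $(y_1,\dots,y_g)$, hence an associated prime of $B/(y_1,\dots,y_g)$. So there is an exact sequence $0\to B/P\to B/(y_1,\dots,y_g)\to C'\to0$, giving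
$$\operatorname{Tor}^B_{i+1}(T,C')\to\operatorname{Tor}^B_i(T,B/P)\to\operatorname{Tor}^B_i(T,B/(y_1,\dots,y_g)).$$
The left term vanishes by induction. The right term is $H_i(K(y;T))$, because $K(y;B)$ resolves $B/(y)$, and it vanishes because $y$ is a regular sequence on $T$. So $\operatorname{Tor}_i^B(T,B/P)=0$. Hence $T$ is flat, and faithfully flat since $T\ne\mathfrak nT$.

**Step 16. Construction of $T$.** *Purpose: map a finite covering $S$ of a regular $R$ to a faithfully flat algebra.* Let $\mathfrak n$ be a maximal ideal of $R$ and $B=\widehat{R_{\mathfrak n}}$, a complete regular local domain. Then $S\otimes_RB$ is finite over $B$ and surjective on spectra. Choose a prime $P$ of it over $0$. The quotient $(S\otimes_RB)/P$, call it $C_{\mathfrak n}$, is a domain, finite over $B$ and containing $B$. A finite algebra over a complete local ring is a product of complete local rings, so $C_{\mathfrak n}$, being a domain, is a complete local domain. Let $T_{\mathfrak n}$ be a balanced big Cohen–Macaulay $C_{\mathfrak n}$-algebra. A system of parameters $y$ of $B$ is one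 of $C_{\mathfrak n}$: the dimensions agree, and $C_{\mathfrak n}/yC_{\mathfrak n}$ is finite over the Artinian ring $B/yB$. So systems of parameters of $B$ are regular sequences on $T_{\mathfrak n}$. Moreover $\mathfrak nT_{\mathfrak n}\ne T_{\mathfrak n}$, since $\mathfrak nC_{\mathfrak n}$ lies in the maximal ideal of $C_{\mathfrak n}$. By Step 15, $T_{\mathfrak n}$ is faithfully flat over $B$, hence flat over $R$ with $T_{\mathfrak n}\neq\mathfrak nT_{\mathfrak n}$.

Put $T=\prod_{\mathfrak n}T_{\mathfrak n}$, over all maximal ideals of $R$. The maps $S\to S\otimes_RB\to C_{\mathfrak n}\to T_{\mathfrak n}$ make $T$ an $S$-algebra. By Chase's theorem, products of flat modules over a Noetherian ring are flat, so $T$ is flat over $R$. For every $\mathfrak n$, $T/\mathfrak nT$ surjects onto $T_{\mathfrak n}/\mathfrak nT_{\mathfrak n}\ne0$. So $T$ is faithfully flat over $R$, and $\operatorname{Spec}S\to\operatorname{Spec}R$ is a covering for the fpqc topology. $\blacksquare$
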